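\title{A product of an abelian group and a group of class two can have any derived length}

\begin{abstract}
Let $G=HK$ be a finite group that is the product of two nilpotent subgroups of
classes $c$ and $d$. We show that the derived length of $G$ cannot be bounded
in terms of $c$ and $d$, except in the case $c=d=1$ of It\^o's theorem and the
trivial cases $c=0$ or $d=0$. For every $m\ge 2$ we construct a finite
$2$-group of derived length $\lfloor\log_2 m\rfloor+1$ and exponent dividing
$8$ that is the product of an abelian subgroup and a subgroup of class $2$.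
The groups come from a five-dimensional Lie algebra of $3\times 3$ matrices
over $\mathbb{F}_2$ that is not solvable but is the sum of an abelian
subalgebra and a nilpotent subalgebra of class $2$. The union of these groups
is a locally finite $2$-group with the same kind of factorization that is not
solvable.
\end{abstract}

\section{Products of nilpotent groups}\label{sec:intro}

A group $G$ is the \emph{product} of its subgroups $H$ and $K$, written
$G=HK$, if every element of $G$ has the form $hk$ with $h\in H$ and $k\in K$.
Neither subgroup is assumed to be normal. Taking inverses shows that $G=HK$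
implies $G=KH$, so the two factors play the same role.

We write $[g,h]=ghg^{-1}h^{-1}$, and $[H,K]$ for the subgroup generated by all
$[h,k]$ with $h\in H$, $k\in K$. The \emph{derived series} of $G$ is given by
$G^{(0)}=G$ and $G^{(j+1)}=[G^{(j)},G^{(j)}]$. The group is \emph{solvable} if
some $G^{(j)}$ is trivial, and the least such $j$ is the \emph{derived length}
$\operatorname{dl}(G)$; it is the least number of abelian layers from which
$G$ can be built. The \emph{lower central series} is given by
$\gamma_1(G)=G$ and $\gamma_{i+1}(G)=[\gamma_i(G),G]$, and $G$ is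
\emph{nilpotent of class $c$} if $c$ is the least integer with
$\gamma_{c+1}(G)=1$. Thus class $0$ means trivial and class $1$ means abelian
and nontrivial. By induction $G^{(j)}\le\gamma_{j+1}(G)$, so a group of class
$c$ has derived length at most $c$.

By a theorem of Kegel and Wielandt, a finite group $G=HK$ with $H$ and $K$
nilpotent is solvable. It is natural to ask for a quantitative form of this
theorem, in which the classes $c$ of $H$ and $d$ of $K$ control the complexity
of $G$. They do not control the class of $G$, even when $G$ is nilpotent.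

\begin{example}\label{ex:dihedral}
For $j\ge1$ let $\Delta_j=\langle\rho,\tau\rangle$ be the dihedral group of
order $2^{j+1}$, where $\rho$ has order $2^j$, $\tau^2=1$ and
$\tau\rho\tau^{-1}=\rho^{-1}$. It is the product
$\langle\rho\rangle\langle\tau\rangle$ of two nontrivial abelian subgroups.
We have $[\rho^a,\rho^b]=1$ and $[\rho^a,\rho^b\tau]=\rho^{2a}$, and
$\Delta_j/\langle\rho^2\rangle$ is abelian. Hence
$\gamma_i(\Delta_j)=\langle\rho^{2^{i-1}}\rangle$ for $i\ge2$, and $\Delta_j$
has class exactly $j$. Its derived subgroup $\langle\rho^2\rangle$ is cyclic,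
so $\operatorname{dl}(\Delta_j)\le2$, with equality for $j\ge2$.
\end{example}

The derived length looks more promising. If $K$ is normal in $G=HK$, then
$G/K\cong H/(H\cap K)$ has derived length at most $c$, so $G^{(c)}\le K$ and
$\operatorname{dl}(G)\le c+d$. It has been conjectured that this bound needs
no normality:
\begin{equation}\label{eq:conj}
\operatorname{dl}(G)\le c+d\quad\text{whenever $G=HK$ is finite, $H$ has class $c$, and $K$ has class $d$.}
\end{equation}
Two results support \eqref{eq:conj}. It\^o's theorem states that every group,
finite or not, that is a product of two abelian subgroups is metabelian, that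
is, of derived length at most $2$; this is the case $c=d=1$. A result of Hall
and Higman gives \eqref{eq:conj} when $H$ and $K$ have coprime orders. If
$c=0$ or $d=0$, then $G$ equals one of the factors and \eqref{eq:conj} holds
trivially. One would therefore expect that, even if \eqref{eq:conj} were too
optimistic, some bound should hold. This is the problem that we take from
\cite{source}: \emph{is there a function
$f\colon\mathbb{N}\times\mathbb{N}\to\mathbb{N}$ such that
$\operatorname{dl}(G)\le f(c,d)$ for every finite group $G=HK$ with $H$
nilpotent of class $c$ and $K$ nilpotent of class $d$?}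

There is no such function. A bound fails already for $(c,d)=(1,2)$, the
smallest pair beyond It\^o's theorem.

\begin{theorem}\label{thm:main}
For every integer $m\ge2$ there is a finite $2$-group $G_m=A_mB_m$, where
$A_m\ne1$ is abelian and $B_m$ is nilpotent of class exactly $2$, such that
\[
\operatorname{dl}(G_m)=\lfloor\log_2m\rfloor+1 .
\]
Moreover, $A_m\cap B_m=1$, $|G_m|=2^{5(2^m-1)}$, and $G_m$ has exponent
dividing $8$.
\end{theorem}

In particular \eqref{eq:conj} is false: $G_8$ has derived length $4$, while
$c+d=3$. Direct products with dihedral groups extend the result to all pairs.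

\begin{theorem}\label{thm:dichotomy}
Let $c,d\ge1$.
\begin{enumerate}
\item[(a)] If $c=d=1$, then $\operatorname{dl}(G)\le2$ for every finite group
$G=HK$ with $H$ of class $c$ and $K$ of class $d$, and this bound is best
possible.
\item[(b)] If $(c,d)\ne(1,1)$, then for every $n\ge2$ there is a finite
$2$-group $G=HK$ with $H$ of class exactly $c$, $K$ of class exactly $d$, and
$\operatorname{dl}(G)=n$.
\end{enumerate}
Thus for $c,d\ge1$ a bound $f(c,d)$ exists if and only if $c=d=1$.
\end{theorem}

A group is \emph{locally finite} if its finitely generated subgroups are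
finite. The groups $G_m$ form a chain, and their union gives the following.

\begin{theorem}\label{thm:infinite}
There is a countable locally finite $2$-group of exponent dividing $8$ that is
the product of an abelian subgroup and a subgroup of class $2$ and is not
solvable.
\end{theorem}

All our examples are $2$-groups, and we make no claim about groups of odd
order.

The proof first solves a linear version of the problem. For Lie algebras the
analog of a product $HK$ is a sum $\mathfrak{a}+\mathfrak{b}$ of subalgebras,
and in Section~\ref{sec:lie} we exhibit a Lie algebra $\mathfrak{g}$ over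
$\mathbb{F}_2$ that is the sum of an abelian subalgebra and one of class $2$
but is not solvable. By the theorem of Kegel and Wielandt no finite group can
imitate $\mathfrak{g}$ exactly. A finite group can, however, imitate it for a
prescribed number of steps. In Section~\ref{sec:ring} we attach to each
$M\in\mathfrak{g}$ the matrices $1+rM$, where $r$ runs through a nilpotent
commutative ring $R$ in which all squares vanish. These matrices obey the
commutation rules of $\mathfrak{g}$ exactly, and the nilpotency of $R$ makes
the group that they generate a finite $2$-group. Sections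
\ref{sec:factor}--\ref{sec:order} prove Theorem~\ref{thm:main}, and
Section~\ref{sec:others} deduces the other two theorems.

\section{A nonsolvable Lie algebra over $\mathbb{F}_2$}\label{sec:lie}

For matrices $M,N$ over $\mathbb{F}_2$ put $[M,N]=MN+NM$, which equals $MN-NM$
in characteristic $2$. This bracket is bilinear, $[M,N]=[N,M]$, and $[M,M]=0$.
A subspace closed under the bracket is a Lie algebra. No theory of Lie
algebras is used below. Brackets of capital letters $M,N,\dots$ always mean
this Lie bracket; brackets of group elements mean group commutators.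

Let $E_{ij}$ be the matrix units of $M_3(\mathbb{F}_2)$, so that
$E_{ij}E_{kl}$ is $E_{il}$ if $j=k$ and $0$ otherwise. Put
\[
U=E_{12}+E_{23},\quad V=E_{21}+E_{32},\quad D=E_{11}+E_{33},\quad
P=E_{13},\quad Q=E_{31},
\]
and let $\mathfrak{g}$ be the span of these five matrices. Its elements are
\begin{equation}\label{eq:g}
\alpha U+\beta V+\gamma D+\lambda P+\mu Q=
\begin{pmatrix}\gamma&\alpha&\lambda\\ \beta&0&\alpha\\ \mu&\beta&\gamma\end{pmatrix},
\end{equation}
and all of them have trace $2\gamma=0$.

\begin{lemma}\label{lem:table}
The brackets of the basis elements of $\mathfrak{g}$ are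
\[
\begin{array}{lllll}
[U,V]=D, & [D,U]=U, & [D,V]=V, & [P,V]=U, & [Q,U]=V,\\[2pt]
{[P,Q]=D}, & [D,P]=0, & [D,Q]=0, & [P,U]=0, & [Q,V]=0 .
\end{array}
\]
In particular, $\mathfrak{g}$ is closed under the bracket.
\end{lemma}

\begin{proof}
Since $D$ is diagonal with entries $1,0,1$, the bracket $[D,E_{ij}]$ is
$E_{ij}$ times the sum of the $i$th and $j$th diagonal entries of $D$. This
sum is $1$ if $i+j$ is odd and $0$ if $i+j$ is even, which gives the four
brackets with $D$. Next, $UV=E_{11}+E_{22}$ and $VU=E_{22}+E_{33}$, so
$[U,V]=D$; and $PQ=E_{11}$, $QP=E_{33}$, so $[P,Q]=D$. From $PV=E_{12}$ and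
$VP=E_{23}$ we get $[P,V]=U$, and from $QU=E_{32}$ and $UQ=E_{21}$ we get
$[Q,U]=V$. Finally $P=U^2$ commutes with $U$, and $Q=V^2$ commutes with $V$.
These are all ten pairs of distinct basis elements, and bilinearity gives the
last claim.
\end{proof}

The first three brackets show that each of $U,V,D$ is a bracket of two
elements of $\{U,V,D\}$. The span of $U,V,D$ therefore equals its own derived
algebra, and $\mathfrak{g}$ is not solvable. On the other hand, the span
$\mathfrak{b}$ of $P,Q,D$ consists of the trace-zero $2\times2$ matrices
placed in the rows and columns $1$ and $3$, and in characteristic $2$ this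
algebra is nilpotent of class $2$, because $D$ is the identity matrix of the
block. It remains to find an abelian complement to $\mathfrak{b}$. The obvious
complement, the span of $U$ and $V$, fails since $[U,V]=D$. But $[P,Q]$ is
also $D$, so the two contributions can be made to cancel. Put
\[
X=U+Q=E_{12}+E_{23}+E_{31},\qquad Y=V+P=E_{21}+E_{32}+E_{13}.
\]
Then $[X,Y]=[U,V]+[U,P]+[Q,V]+[Q,P]=D+0+0+D=0$. In fact $X$ is the permutation
matrix of a $3$-cycle, $X^3=1$ and $Y=X^2$. Let $\mathfrak{a}$ be the span of
$X$ and $Y$. We collect the properties that will be used.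
\begin{enumerate}
\item[(L1)] $\mathfrak{g}=\mathfrak{a}+\mathfrak{b}$, because $U=X+Q$ and
$V=Y+P$.
\item[(L2)] $[M,N]=0$ for all $M,N\in\mathfrak{a}$.
\item[(L3)] $[M,N]\in\{0,D\}$ and $[D,N]=0$ for all $M,N\in\mathfrak{b}$, and
$[P,Q]=D$.
\item[(L4)] $D=[U,V]$, $U=[D,U]$, $V=[D,V]$.
\end{enumerate}

\section{From the Lie algebra to groups}\label{sec:ring}

The usual passage from a Lie algebra to a group is the exponential series
$1+M+M^2/2+\cdots$, which makes no sense in characteristic $2$. If $M$ is
multiplied by a scalar $r$ with $r^2=0$, the series reduces to $1+rM$ and no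
denominators arise. We need a ring of such scalars in which long products of
distinct elements survive, since these will record long iterated commutators.

Fix $m\ge2$ and let
\[
S=\mathbb{F}_2[x_1,\dots,x_m]/(x_1^2,\dots,x_m^2),\qquad
R=(x_1,\dots,x_m)\subset S .
\]
The monomials $x_I=\prod_{i\in I}x_i$ with $I\subseteq\{1,\dots,m\}$ form a
basis of $S$ over $\mathbb{F}_2$, and $x_Ix_J$ equals $x_{I\cup J}$ if
$I\cap J=\emptyset$ and $0$ otherwise. The ideal $R^k$ is spanned by the $x_I$
with $|I|\ge k$. Hence
\[
|R|=2^{2^m-1},\qquad R^iR^j\subseteq R^{i+j},\qquad R^{m+1}=0 .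
\]
An element $r\in R$ is a sum of monomials $x_I$ with $I\ne\emptyset$, each of
square $0$, and squaring is additive in a commutative ring of characteristic
$2$. Therefore
\begin{equation}\label{eq:square}
r^2=0\quad\text{and}\quad(1+r)^2=1\qquad\text{for all } r\in R .
\end{equation}
We regard $M_3(\mathbb{F}_2)$ as a subring of $M_3(S)$. If $r\ne0$ in $R$ and
$M\ne0$ in $\mathfrak{g}$, then $rM\neq0$, since some entry of $M$ is $1$.

\begin{lemma}\label{lem:id}
Let $r,s\in R$ and $M,N\in\mathfrak{g}$.
\begin{enumerate}
\item[(a)] $(1+rM)(1+rN)=1+r(M+N)$. In particular, $(1+rM)^2=1$.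
\item[(b)] $[\,1+rM,\,1+sN\,]=1+rs[M,N]$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) the product is $1+rM+rN+r^2MN$, and $r^2=0$. For (b) let $u=1+rM$ and
$v=1+sN$. Expanding both products gives $uv=vu+rs[M,N]$. We multiply on the
right by $(vu)^{-1}=u^{-1}v^{-1}$ and obtain
\[
[u,v]=1+rs[M,N]\,u^{-1}v^{-1}.
\]
By (a), $u^{-1}v^{-1}=uv=1+rM+sN+rsMN$. Every term other than $1$ contains $r$
or $s$ as a factor and is killed by $rs$. So $[u,v]=1+rs[M,N]$.
\end{proof}

Part (b) is the point of the construction: the commutator of two matrices of
the form $1+rM$ is again of this form, with no correction terms. The products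
of such matrices are not of so simple a form, because $\mathfrak{g}$ is not
closed under matrix multiplication; for instance
$(1+x_1U)(1+x_2V)$ contains the term $x_1x_2(E_{11}+E_{22})$, and
$E_{11}+E_{22}\notin\mathfrak{g}$ by \eqref{eq:g}. We therefore define the
groups by generators. For a subspace $\mathfrak{h}\subseteq\mathfrak{g}$ and
$k\ge1$ let
\[
\Gamma_k(\mathfrak{h})=\langle\,1+rM : r\in R^k,\ M\in\mathfrak{h}\,\rangle
\le GL_3(S),
\]
abbreviate $\Gamma_k=\Gamma_k(\mathfrak{g})$, and put
\[
G=G_m=\Gamma_1(\mathfrak{g}),\qquad A=A_m=\Gamma_1(\mathfrak{a}),\qquad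
B=B_m=\Gamma_1(\mathfrak{b}).
\]
Then $\Gamma_k(\mathfrak{h})\ge\Gamma_{k+1}(\mathfrak{h})$ and
$\Gamma_{m+1}(\mathfrak{h})=1$. The set $1+M_3(R)$ of matrices congruent to
$1$ modulo $R$ is closed under multiplication, and $1+N$ has the inverse
$\sum_{i=0}^{m}(-N)^i$ because $N^{m+1}=0$ for $N\in M_3(R)$. So $1+M_3(R)$ is
a group of order $|R|^9$, a power of $2$. It contains $G$, and hence $G$ is a
finite $2$-group.

\begin{example}\label{ex:four}
Let $m=4$. Two computations show the two halves of the proof.

\emph{Rewriting $BA$ as $AB$.} Take $1+x_1P\in B$ and $1+x_2Y\in A$. Here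
$[P,Y]=[P,V]+[P,P]=U$, so by Lemma~\ref{lem:id}(b) and $uv=[u,v]vu$,
\[
(1+x_1P)(1+x_2Y)=(1+x_1x_2U)\,(1+x_2Y)(1+x_1P).
\]
The new factor $1+x_1x_2U$ was not present before, but $U=X+Q$, and
Lemma~\ref{lem:id}(a) splits it as $(1+x_1x_2X)(1+x_1x_2Q)$. The factor
$1+x_1x_2Q$ now stands on the wrong side of $1+x_2Y$. The commutator of these
two has parameter $x_1x_2\cdot x_2=0$, so they commute, and
\[
(1+x_1P)(1+x_2Y)=(1+x_1x_2X)(1+x_2Y)\cdot(1+x_1x_2Q)(1+x_1P)\in AB .
\]
In general each interchange creates a factor whose parameter lies in a higher
power of $R$, this factor splits by (L1), and the process must stop because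
$R$ is nilpotent.

\emph{A long commutator.} By (L4) and Lemma~\ref{lem:id}(b),
\[
[1+x_1D,\,1+x_2U]=1+x_1x_2U,\qquad [1+x_3D,\,1+x_4V]=1+x_3x_4V .
\]
Both elements lie in $G^{(1)}$, and their commutator
$1+x_1x_2x_3x_4D\ne1$ lies in $G^{(2)}$. So $G_4$ is not metabelian, and
It\^o's bound fails once one factor is allowed class $2$. The four variables
must be distinct, since a repeated one would make the last parameter $0$. Each
further step of the derived series doubles the number of variables needed.
\end{example}

\section{The factorization $G=AB$}\label{sec:factor}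

The rewriting in Example~\ref{ex:four} is awkward to iterate directly, since
one interchange may create the need for several more. The subgroups $\Gamma_k$
organize it: they measure how deep in $R$ the parameters lie, and modulo
$\Gamma_{k+1}$ the factors of depth $k$ can be reordered freely. We use the
following elementary fact. Let $L$ be a normal subgroup of a group $G$, and
let $H,K\le G$ be generated by sets $\mathcal{X},\mathcal{Y}$ with
$[x,y]\in L$ for all $x\in\mathcal{X}$, $y\in\mathcal{Y}$. Then
$[H,K]\le L$. Indeed, in $G/L$ the centralizer of the image of $y$ is a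
subgroup containing the image of $\mathcal{X}$, hence the image of $H$; and
then the centralizer of the image of $H$ is a subgroup containing the image of
$\mathcal{Y}$, hence the image of $K$.

\begin{lemma}\label{lem:filtration}
Each $\Gamma_k$ is normal in $G$, and $[\Gamma_i,\Gamma_j]\le\Gamma_{i+j}$ for
all $i,j\ge1$.
\end{lemma}

\begin{proof}
Let $u=1+rM$ be a generator of $G$ and $v=1+sN$ a generator of $\Gamma_k$, so
$s\in R^k$. By Lemma~\ref{lem:id}(b),
$uvu^{-1}=[u,v]\,v=(1+rs[M,N])\,v$. Here $rs\in R^k$, and
$[M,N]\in\mathfrak{g}$ by Lemma~\ref{lem:table}, so $uvu^{-1}\in\Gamma_k$.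
Thus $u\Gamma_ku^{-1}\le\Gamma_k$ for every generator $u$. As $u^{-1}=u$,
every element of $G$ is a product of generators, and $\Gamma_k$ is normal.
If $r\in R^i$ and $s\in R^j$, then $[1+rM,1+sN]=1+rs[M,N]$ is a generator of
$\Gamma_{i+j}$. The fact above, with $L=\Gamma_{i+j}$, gives the second claim.
\end{proof}

\begin{proposition}\label{prop:factor}
For every $k\ge1$ we have
$\Gamma_k=\Gamma_k(\mathfrak{a})\,\Gamma_k(\mathfrak{b})$. In particular,
$G=AB$.
\end{proposition}

\begin{proof}
We use descending induction on $k$. For $k\ge m+1$ all three groups are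
trivial. Suppose that
$\Gamma_{k+1}=\Gamma_{k+1}(\mathfrak{a})\Gamma_{k+1}(\mathfrak{b})$. By
Lemma~\ref{lem:filtration},
$[\Gamma_k,\Gamma_k]\le\Gamma_{2k}\le\Gamma_{k+1}$, so the quotient
$\Gamma_k/\Gamma_{k+1}$ is abelian. Let $1+rM$ be a generator of $\Gamma_k$.
By (L1), $M=M'+M''$ with $M'\in\mathfrak{a}$ and $M''\in\mathfrak{b}$, and
$1+rM=(1+rM')(1+rM'')$ by Lemma~\ref{lem:id}(a). So $\Gamma_k/\Gamma_{k+1}$ is
generated by the images of $\Gamma_k(\mathfrak{a})$ and
$\Gamma_k(\mathfrak{b})$, and an abelian group generated by two subgroups is
their product. This says that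
$\Gamma_k=\Gamma_k(\mathfrak{a})\Gamma_k(\mathfrak{b})\Gamma_{k+1}$.

Substituting the inductive hypothesis at this point would produce four factors
in the alternating order
$\mathfrak{a},\mathfrak{b},\mathfrak{a},\mathfrak{b}$. Since $\Gamma_{k+1}$ is
normal, we may first move it to the middle:
\[
\Gamma_k=\Gamma_k(\mathfrak{a})\,\Gamma_{k+1}\,\Gamma_k(\mathfrak{b})
=\Gamma_k(\mathfrak{a})\Gamma_{k+1}(\mathfrak{a})\cdot
\Gamma_{k+1}(\mathfrak{b})\Gamma_k(\mathfrak{b})
=\Gamma_k(\mathfrak{a})\,\Gamma_k(\mathfrak{b}).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:classes}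
The group $A$ is abelian and nontrivial, and $B$ is nilpotent of class
exactly~$2$.
\end{proposition}

\begin{proof}
By (L2) and Lemma~\ref{lem:id}(b) the generators of $A$ commute with each
other, so $A$ is abelian, and $1\ne1+x_1X\in A$. Let
$Z=\langle1+tD:t\in R\rangle\le B$. By (L3) and Lemma~\ref{lem:id}(b), each
$1+tD$ commutes with all generators of $B$, so $Z$ is central in $B$, and the
commutator of two generators $1+rM$, $1+sN$ of $B$ is $1$ or $1+rsD$, which
lies in $Z$. Hence $[B,B]\le Z$ and $\gamma_3(B)\le[Z,B]=1$. Finally, $B$ is
not abelian, because $[1+x_1P,1+x_2Q]=1+x_1x_2D\ne1$; this is where $m\ge2$ is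
used.
\end{proof}

\begin{remark}\label{rem:char}
Characteristic $2$ has entered in two ways. First, it makes $\mathfrak{b}$
nilpotent. Over a field of characteristic other than $2$, the matrix
$T=PQ-QP=E_{11}-E_{33}$ satisfies $TP-PT=2P$ and $TQ-QT=-2Q$, so the span of
$P,Q,T$ equals its own derived algebra. Second, it allows \eqref{eq:square}:
if all squares vanish in a commutative ring $R$, then
$2rs=(r+s)^2-r^2-s^2=0$ for all $r,s\in R$, and over a field of characteristic
other than $2$ this forces $R^2=0$.
\end{remark}

\section{The derived length}\label{sec:length}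

The filtration bounds how fast the derived series must descend, and (L4),
which has not been used in Section~\ref{sec:factor}, shows that it descends no
faster.

\begin{proposition}\label{prop:length}
$\operatorname{dl}(G)=\lfloor\log_2m\rfloor+1$.
\end{proposition}

\begin{proof}
Let $\ell=\lfloor\log_2m\rfloor$, so that $2^\ell\le m<2^{\ell+1}$.

\emph{Upper bound.} We have $G^{(0)}=\Gamma_1$, and if
$G^{(j)}\le\Gamma_{2^j}$ then
$G^{(j+1)}\le[\Gamma_{2^j},\Gamma_{2^j}]\le\Gamma_{2^{j+1}}$ by
Lemma~\ref{lem:filtration}. So $G^{(j)}\le\Gamma_{2^j}$ for all $j$. Since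
$2^{\ell+1}\ge m+1$, we get $G^{(\ell+1)}\le\Gamma_{m+1}=1$.

\emph{Lower bound.} We claim that $1+x_IM\in G^{(k)}$ whenever
$I\subseteq\{1,\dots,m\}$ has $2^k$ elements and $M\in\{U,V,D\}$. For $k=0$
these elements are among the generators of $G$. For $k\ge1$ split $I$ into
disjoint sets $J$ and $J'$ of size $2^{k-1}$, and use (L4) to write
$M=[N,N']$ with $N,N'\in\{U,V,D\}$. By induction $1+x_JN$ and $1+x_{J'}N'$ lie
in $G^{(k-1)}$. By Lemma~\ref{lem:id}(b) their commutator is
$1+x_Jx_{J'}[N,N']=1+x_IM$, and it lies in $G^{(k)}$. This proves the claim.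
As $2^\ell\le m$, there is a set $I$ with $2^\ell$ elements, and then
$1\ne1+x_IU\in G^{(\ell)}$. Hence $\operatorname{dl}(G)\ge\ell+1$.
\end{proof}

Propositions \ref{prop:factor}, \ref{prop:classes} and \ref{prop:length}
already answer the problem of Section~\ref{sec:intro}: no value $f(1,2)$ can
exceed all of the numbers $\lfloor\log_2m\rfloor+1$.

\begin{remark}
The group $G_m$ has class exactly $m$. Lemma~\ref{lem:filtration} gives
$\gamma_k(G)\le\Gamma_k$ by induction, so $\gamma_{m+1}(G)=1$; and
$[1+x_1\cdots x_{k-1}U,\,1+x_kD]=1+x_1\cdots x_kU$ shows by induction that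
$1\ne1+x_1\cdots x_mU\in\gamma_m(G)$.
\end{remark}

\section{Order and exponent}\label{sec:order}

To count the elements of $A$ and $B$ we need a description that does not refer
to generators. The determinant supplies the one relation that is not visible
from the shape of the matrices. For $r\in R$ and $M\in\mathfrak{g}$ we have
$\det(1+rM)=1+r\operatorname{tr}M=1$: in the expansion of the determinant the
diagonal term is $1+r\operatorname{tr}M$ because $r^2=0$, every other term
contains at least two off-diagonal entries and hence the factor $r^2$, and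
$\operatorname{tr}M=0$ by \eqref{eq:g}. So every element of $G$ has
determinant $1$ and is congruent to $1$ modulo $R$.

\begin{lemma}\label{lem:A}
$A=\{(1+rs)+rX+sX^2:r,s\in R\}$, and $|A|=|R|^2$.
\end{lemma}

\begin{proof}
Since $X^3=1$, the matrices
\[
g=a+rX+sX^2=\begin{pmatrix}a&r&s\\ s&a&r\\ r&s&a\end{pmatrix}
\qquad(a,r,s\in S)
\]
form a subring of $M_3(S)$. It contains the generators of $A$, which are their
own inverses, and so it contains $A$. Let $g\in A$. Then $a\in1+R$ and
$r,s\in R$. In characteristic $2$ the signs in the determinant disappear; the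
identity and the two $3$-cycles contribute $a^3$, $r^3$, $s^3$, and each of
the three transpositions contributes $ars$. By \eqref{eq:square},
$a^3=a$ and $r^3=s^3=0$, so
\[
1=\det g=a+3ars=a(1+rs).
\]
As $(1+rs)^2=1$, this gives $a=1+rs$. Conversely, for $r,s\in R$ the matrix
$(1+rs)+rX+sX^2=(1+rX)(1+sX^2)$ lies in $A$. Its entries in positions $(1,2)$
and $(2,1)$ are $r$ and $s$, so different pairs $(r,s)$ give different
matrices.
\end{proof}

\begin{lemma}\label{lem:B}
Every $g=(g_{ij})\in B$ has $g_{12}=g_{21}=g_{23}=g_{32}=0$ and $g_{22}=1$,
and $|B|=|R|^3$.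
\end{lemma}

\begin{proof}
The matrices of this shape are block diagonal for the partition
$\{1,3\},\{2\}$ of the indices, with entry $1$ in the small block. They are
closed under multiplication and include the generators of $B$, which proves
the first claim. For $g\in B$ we have
$1=\det g=g_{11}g_{33}+g_{13}g_{31}$. Here $g_{33}\in1+R$ is a unit, so
$g_{11}$ is determined by $g_{13}\in R$, $g_{31}\in R$ and $g_{33}\in 1+R$.
Hence $|B|\le|R|^3$. Conversely, for $r,s,t\in R$ the element
$(1+rP)(1+sQ)(1+tD)$ of $B$ has the $\{1,3\}$ block
\[
\begin{pmatrix}1&r\\0&1\end{pmatrix}\begin{pmatrix}1&0\\s&1\end{pmatrix}(1+t)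
=(1+t)\begin{pmatrix}1+rs&r\\ s&1\end{pmatrix}.
\]
The lower right entry determines $t$, and since $1+t$ is a unit, the
off-diagonal entries then determine $r$ and $s$. So $|B|\ge|R|^3$.
\end{proof}

\begin{lemma}\label{lem:exp}
Every $g\in1+M_3(R)$ satisfies $g^8=1$.
\end{lemma}

\begin{proof}
Write $g=1+N$ with $N\in M_3(R)$. The Cayley--Hamilton theorem holds over
every commutative ring: a square matrix is a root of its characteristic
polynomial. The nonleading coefficients of this polynomial are sums of
products of entries of $N$, so $N^3=c_1N^2+c_2N+c_3$ with $c_1,c_2,c_3\in R$.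
The ring $S[N]$ is commutative of characteristic $2$, so squaring is additive
in it. Therefore $N^6=c_1^2N^4+c_2^2N^2+c_3^2=0$ by \eqref{eq:square}, and
squaring $1+N$ three times gives $g^8=1+N^8=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We saw in Section~\ref{sec:ring} that $G=G_m$ is a finite $2$-group. The
factorization, the classes of the factors and the derived length are given by
Propositions \ref{prop:factor}, \ref{prop:classes} and \ref{prop:length}, and
the exponent by Lemma~\ref{lem:exp}. Let $g\in A\cap B$. By Lemma~\ref{lem:A},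
$g=(1+rs)+rX+sX^2$ with $r=g_{12}$ and $s=g_{21}$, and these entries vanish by
Lemma~\ref{lem:B}. So $g=1$. The product formula
$|AB|=|A|\,|B|/|A\cap B|$ for finite subgroups now gives
$|G|=|R|^2|R|^3=2^{5(2^m-1)}$.
\end{proof}

\section{Arbitrary classes and an infinite example}\label{sec:others}

The derived series and the lower central series of a direct product are
computed factor by factor. So the derived length of a direct product of
finitely many solvable groups is the maximum of the derived lengths, and the
same holds for the class of a direct product of nilpotent groups. This allows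
us to raise the classes of $A_m$ and $B_m$ without changing the derived
length.

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
The bound in (a) is It\^o's theorem. It is attained by the dihedral group
$\Delta_2$ of order $8$, which by Example~\ref{ex:dihedral} is a product of
two nontrivial abelian subgroups and has derived length $2$.

For (b), let $(c,d)\ne(1,1)$. The two factors play the same role, so we may
assume that $d\ge2$. Given $n\ge2$, let $m=2^{n-1}\ge2$, so that
$\operatorname{dl}(G_m)=n$ by Theorem~\ref{thm:main}. With the dihedral groups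
of Example~\ref{ex:dihedral}, put
\[
G=G_m\times\Delta_c\times\Delta_d,\qquad
H=A_m\times\Delta_c\times1,\qquad K=B_m\times1\times\Delta_d .
\]
Then $G$ is a finite $2$-group, and $G=HK$ because
$(ab,y,z)=(a,y,1)(b,1,z)$ for $a\in A_m$, $b\in B_m$, $y\in\Delta_c$,
$z\in\Delta_d$. The class of $H$ is $\max(1,c)=c$ and the class of $K$ is
$\max(2,d)=d$. The dihedral factors have derived length at most $2\le n$, so
$\operatorname{dl}(G)=n$. The last assertion of the theorem follows from (a)
and (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]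
Write $S_m$ and $R_m$ for the ring $S$ and the ideal $R$ in $m$ variables. The
monomial bases show that $S_m$ is a subring of $S_{m+1}$ with
$R_m\subseteq R_{m+1}$. The generators of $G_m$, $A_m$, $B_m$ are then among
those of $G_{m+1}$, $A_{m+1}$, $B_{m+1}$, and we obtain three ascending
chains of finite groups. Let $G_\infty$, $A_\infty$, $B_\infty$ be their
unions over $m\ge2$.

The group $G_\infty$ is a countable union of finite sets, hence countable. Any
finite subset of $G_\infty$ lies in some $G_m$. Consequently $G_\infty$ is
locally finite, every element $g$ satisfies $g^8=1$, and every element lies in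
some $A_mB_m\subseteq A_\infty B_\infty$. In the same way any two elements of
$A_\infty$ lie in some abelian group $A_m$ and so commute. Every element of
$[B_\infty,B_\infty]$ is a product of finitely many commutators, so it lies in
some $[B_m,B_m]$ and is central in $B_{m'}$ for all $m'\ge m$. Thus
$\gamma_3(B_\infty)=1$, and $B_\infty$ has class exactly $2$ because it
contains the nonabelian group $B_2$. Finally, if $G_\infty^{(j)}=1$ for some
$j$, then $G_m^{(j)}=1$ for all $m$, which contradicts
$\operatorname{dl}(G_m)=j+1$ for $m=2^j$ when $j\ge1$, and $G_2\ne1$ when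
$j=0$. So $G_\infty$ is not solvable.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Contributions to the Theory of},
\texttt{http://wrap.warwick.ac.uk/\allowbreak 108583/\allowbreak 1/\allowbreak WRAP\_Theses\_Leeves\_1991.pdf}

\end{thebibliography}
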